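# A polynomial whose boundary set has positive measure

## 1. Dense solvability sets of small measure

**Theorem 1.** Let $\mathbb P$ be the set of primes. For $W\subseteq\mathbb P$ let $R_W=\mathbb Z[W^{-1}]\subseteq\mathbb Q$ be the ring generated by all $1/p$ with $p\in W$. For an integer polynomial $f$ let $\mathcal S_f$ be the set of those $W$ for which $f$ has a zero with coordinates in $R_W$, let $\mathcal B_f$ be the topological boundary of $\mathcal S_f$ in the Cantor space $2^{\mathbb P}$, and let $\mu$ be the fair-coin measure on $2^{\mathbb P}$. For $N\ge1$ let $f_N$ be the sum of the squares of the following six integer polynomials in the 17 variables $Z,X_1,Y_1,X_2,Y_2,\alpha,\gamma,s_1,\dots,s_4,u_1,u_2,u_3,v_1,v_2,v_3$ (so $f_N$ has degree $8$):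

* $e_0=Z^2-1-s_1^2-s_2^2-s_3^2-s_4^2$
* $e_1=Y_1^2Z-X_1^3+2Z^3$
* $e_2=Y_2^2Z-X_2^3+2Z^3$
* $e_3=7Z^2+2(4^NX_2)^2-u_1^2-u_2^2-u_3^2$
* $e_4=7X_2^4+2(X_1Z)^2-v_1^2-v_2^2-v_3^2$
* $e_5=X_1Z-\alpha Z^2-\gamma X_2^2$

There are pairwise disjoint, finite, nonempty sets of primes $T_1,T_2,\dots$ such that for all $N\ge1$
$$\mathcal S_{f_N}=\bigcup_{n\ge N}\{W: F_n\subseteq W\},\qquad F_n:=\bigcup_{n<j\le2n}T_j. \tag{1}$$
Consequently $\mathcal S_{f_N}$ is dense, $\mathcal B_{f_N}=2^{\mathbb P}\setminus\mathcal S_{f_N}$, and $\mu(\mathcal B_{f_N})\ge1-2^{1-N}$. In particular $\mu(\mathcal B_{f_2})\ge\frac12$.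

**Theorem 2.**

(a) For every $f$, $\mu(\mathcal B_f)<1$. The set $\{\mu(\mathcal B_f)\}_f$ is dense in $[0,1]$, so its supremum is $1$ and is not attained.

(b) Let $\nu$ be any product measure on $2^{\mathbb P}$ under which the events $p\in W$ are independent with probabilities $\rho_p\le\rho<1$. Then $\nu(\mathcal B_{f_N})\ge1-\frac{\rho^N}{1-\rho}$, which is positive for large $N$.

(c) $\mu$-almost every $W$ lies in $\mathcal B_{f_N}$ for all sufficiently large $N$.

The question answered here is whether the boundary set of a polynomial can have positive measure. It comes from "Hilbert's Tenth Problem for the Rational Numbers and their Subrings" (http://lacl.u-pec.fr/jaf/JAF38/JAF38_MillerRussell.pdf). The answer is yes, already for $f_2$.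

## 2. Solvability sets, boundary sets, and two hand computations

Every subring of $\mathbb Q$ is $R_W$ for exactly one set $W$ of primes. A rational number lies in $R_W$ precisely when every prime in its denominator lies in $W$; with the $p$-adic valuation $v_p$ (and $v_p(0)=\infty$),
$$z\in R_W\iff v_p(z)\ge0\text{ for all }p\notin W .$$

We view $W$ as an infinite $0$–$1$ sequence indexed by the primes in increasing order. Basic open sets fix finitely many entries. Under $\mu$ each prime lies in $W$ independently with probability $\frac12$, so for a finite set $F$ of primes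
$$\mu(\{W:F\subseteq W\})=2^{-|F|}.$$

A zero of $f$ in $R_W$ has finitely many coordinates, so it uses only a finite set $F\subseteq W$ of inverted primes, and it is then a zero in $R_V$ for every $V\supseteq F$. Hence
$$\mathcal S_f\ \text{ is a union of sets } \{W:F\subseteq W\}\ \text{ with $F$ finite.} \tag{2}$$
In particular $\mathcal S_f$ is open, so $\mathcal B_f=\overline{\mathcal S_f}\setminus\mathcal S_f$. In words: $W\in\mathcal B_f$ when $f$ has no zero in $R_W$, but no finite initial segment of $W$ rules out a zero, because every initial segment extends to some $V$ with a zero of $f$ in $R_V$.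

**Example A (empty boundary).** Let $f(X,Y)=(15X-1)^2+((2Y-1)(7Y-1))^2$. A sum of squares in $\mathbb Q$ vanishes only if each term does, so a zero has $X=\frac1{15}$ and $Y\in\{\frac12,\frac17\}$. Thus $\mathcal S_f$ consists of the $W$ with $3,5\in W$ and ($2\in W$ or $7\in W$). Membership depends on four primes only, so $\mathcal S_f$ is clopen and $\mathcal B_f=\emptyset$.

**Example B (nonempty boundary of measure $0$).** Consider $X^2+Y^2=1$ with $X,Y>0$. Positivity can be written with polynomials: $X\in R_W$ is positive if and only if $X(1+s_1^2+\dots+s_4^2)=1+t_1^2+\dots+t_4^2$ for some $s_i,t_i\in R_W$. The equation visibly forces $X>0$. Conversely, if $X=A/D$ with integers $A,D\ge1$, write $D-1$ and $A-1$ as sums of four integer squares by Lagrange's theorem.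

Suppose $X=A/D$, $Y=B/D$ is a positive solution with $A,B,D\ge1$ and $\gcd(A,B,D)=1$. Then $A^2+B^2=D^2$, so $D>1$. If $D$ were even, $A^2+B^2\equiv0\pmod4$ would make $A,B$ both even, which is excluded; so $D$ is odd. Let $q\mid D$ be prime. If $q\mid A$ then $q\mid B$, which is excluded, so $q\nmid A$ and likewise $q\nmid B$. Now $A^2\equiv-B^2\pmod q$ shows that $-1$ is a square mod $q$, so $q\equiv1\pmod 4$; and $q$ divides the denominator of $X$, so $q\in W$. Conversely a prime $p\equiv1\pmod4$ is $m^2+n^2$ with $m>n>0$, and $X=\frac{m^2-n^2}{p}$, $Y=\frac{2mn}{p}$ is a solution. So $\mathcal S$ consists of the $W$ that contain some prime $\equiv1\pmod4$. It is dense, because any finite segment can be continued by putting in one large prime $\equiv1\pmod 4$. Hence the boundary is the complement, the set of $W$ avoiding all the infinitely many primes $\equiv 1\pmod 4$. It is nonempty and has measure $0$.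

In Example B the solvability set is a union of sets $\{W:F\subseteq W\}$ with all $F$ of size $1$. To leave room for a boundary of positive measure, we should ask for larger and larger $F$.

## 3. Blocks of primes that escape to infinity

Forget polynomials for a moment. What shape of open set would do the job? This step settles all the topology and measure theory of Theorem 1.

**Lemma 1.** Let $T_1,T_2,\dots$ be pairwise disjoint, finite, nonempty sets of primes, $F_n=\bigcup_{n<j\le2n}T_j$, and $U_N=\bigcup_{n\ge N}\{W:F_n\subseteq W\}$ for $N\ge1$.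

(i) $U_N$ is open and dense, so its boundary is $2^{\mathbb P}\setminus U_N$.

(ii) If $\nu$ is a product measure under which the events $p\in W$ are independent with probabilities $\rho_p\le\rho<1$, then $\nu(U_N)\le\sum_{n\ge N}\nu(\{W:F_n\subseteq W\})\le\sum_{n\ge N}\rho^n=\frac{\rho^N}{1-\rho}$. In particular $\mu(U_N)\le2^{1-N}$.

*Proof.* (i) $U_N$ is a union of open sets. Let $\sigma$ be a finite initial segment, deciding exactly the primes $\le B$. A given prime lies in at most one $T_j$, and then it lies in no $F_n$ with $n\ge j$. There are finitely many primes $\le B$, so for all large $n$ the set $F_n$ contains no prime $\le B$. Take such an $n\ge N$, and let $V$ be the union of $F_n$ and the primes $\le B$ that $\sigma$ puts in. Then $V$ extends $\sigma$ and $V\in U_N$. So $U_N$ is dense, and the boundary of a dense open set is its complement.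

(ii) $F_n$ is a disjoint union of $n$ nonempty sets, so $|F_n|\ge n$. Hence $\nu(\{W:F_n\subseteq W\})=\prod_{p\in F_n}\rho_p\le\rho^{|F_n|}\le\rho^n$. Sum over $n\ge N$; for $\mu$ take $\rho=\frac12$. $\square$

Two properties did the work. The blocks $F_n$ *escape*: each prime is in only finitely many of them, which gives density. And they *grow*: $|F_n|\ge n$, which gives small measure. So Theorem 1 comes down to (1): we must make one polynomial say "for some $n\ge N$, all primes in $F_n$ are inverted", although the polynomial has a fixed number of variables and $n$ is unbounded. The primes will be those in the denominators of the points $2^jG$ on an elliptic curve, and $n$ will be stored in a $2$-adic valuation.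

## 4. Denominators on $y^2=x^3-2$ and what doubling does to them

Let $E:y^2=x^3-2$, with $O$ the point at infinity and $P=(3,5)\in E(\mathbb Q)$. The discriminant is $-2^63^3$; no prime occurs to a power $\ge12$, so this model is minimal at every prime.

**Denominators.** Let $Q=(x,y)\in E(\mathbb Q)$, $Q\ne O$. If $v_p(x)<0$, then $2v_p(y)=v_p(x^3-2)=3v_p(x)$, so $v_p(x)=-2e$ and $v_p(y)=-3e$ for some $e\ge1$. If $v_p(x)\ge0$, then $v_p(y)\ge0$. Letting $d=\prod p^{e}$ we get
$$Q=\left(\frac a{d^2},\frac b{d^3}\right),\qquad d\ge1,\quad\gcd(a,d)=\gcd(b,d)=1,\quad b^2=a^3-2d^6 .$$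
We write $a(Q),b(Q),d(Q)$. So $p\mid d(Q)$ if and only if $v_p(x(Q))<0$, and $v_p(x(Q))=-2v_p(d(Q))$ in that case.

**Doubling.** The tangent at $(x,y)$ with $y\neq 0$ has slope $\lambda=\frac{3x^2}{2y}$, and $x(2Q)=\lambda^2-2x=\frac{9x^4-8xy^2}{4y^2}=\frac{x^4+16x}{4y^2}$, using $y^2=x^3-2$.

**By hand.** For $P=(3,5)$ we have $d(P)=1$. Then $x(2P)=\frac{3\cdot43}{100}=\frac{129}{100}$ and $y(2P)=-5+\frac{27}{10}\left(3-\frac{129}{100}\right)=-\frac{383}{1000}$; as a check, $129^3-2\cdot10^6=146689=383^2$. Doubling again, $x(4P)=\frac{129\,(129^3+16\cdot10^6)}{4\cdot383^2\cdot10^2}=\frac{2340922881}{7660^2}$, which turns out to be in lowest terms. So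
$$d(P)=1,\qquad d(2P)=10=2\cdot5,\qquad d(4P)=7660=2^2\cdot5\cdot383. \tag{3}$$
At each doubling new primes enter. Old odd primes stay with the same exponent, and the exponent of $2$ goes up by one. The next lemma proves this pattern.

**Lemma 2.** For every $Q\neq O$ in $E(\mathbb Q)$, with $a,b,d$ as above:

(i) $a$ and $b$ are odd;

(ii) $3\nmid b$;

(iii) $d(2Q)=2|b|d$;

(iv) if $7\nmid d$ then $|b|\ge2$.

*Proof.* (i) Suppose $b$ is even. Then $d$ is odd, since $\gcd(b,d)=1$, and $a^3=b^2+2d^6$ is even. So $8\mid a^3$ and $4\mid b^2$, hence $4\mid2d^6$, contradicting that $d$ is odd. So $b$ is odd, and $a^3=b^2+2d^6$ is odd.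

(ii) Suppose $3\mid b$. Then $3\nmid d$, so $d^6\equiv1\pmod9$ and $a^3=b^2+2d^6\equiv2\pmod9$. But cubes mod $9$ are $0,\pm1$.

(iii) Since $x^3=2$ has no rational root, $y\ne0$. Inserting $x=a/d^2$, $y=b/d^3$ in the duplication formula gives
$$x(2Q)=\frac{a(a^3+16d^6)}{4b^2d^2}.$$
We show that this fraction is in lowest terms. The numerator is odd by (i). If $p\mid d$, the numerator is $\equiv a^4\not\equiv0\pmod p$. If $p\mid b$, then $p\ne2,3$ by (i), (ii), and $p\nmid d$. If also $p\mid a$, then $p\mid a^3-b^2=2d^6$, impossible. And $a^3\equiv2d^6\pmod p$ gives $a^3+16d^6\equiv18d^6\not\equiv0\pmod p$. So no prime divides both numerator and denominator, and $d(2Q)^2=4b^2d^2$.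

(iv) By (i), $b\neq0$. If $b^2=1$ and $7\nmid d$, then $d^6\equiv1\pmod7$ and $a^3=1+2d^6\equiv3\pmod7$. But cubes mod $7$ are $0,\pm1$. $\square$

## 5. The group $E(\mathbb Q)$ is infinite cyclic

We want to describe the points by one integer, $Q=lG$. This step provides $G$. We use the following textbook facts.

* *Mordell's theorem:* $E(\mathbb Q)$ is finitely generated.
* *Reduction:* if $E$ has good reduction at $p$ and $p\nmid m$, the $m$-torsion of $E(\mathbb Q)$ injects into $E(\mathbb F_p)$ ([AEC, VII.3.1(b)], where [AEC] is Silverman, *The Arithmetic of Elliptic Curves*).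
* *2-descent* (Cassels, *Lectures on Elliptic Curves*, §15): let $\theta=2^{1/3}$ and $K=\mathbb Q(\theta)$. Sending $O\mapsto1$ and $Q\mapsto x(Q)-\theta$ induces an injective homomorphism $E(\mathbb Q)/2E(\mathbb Q)\to K^*/K^{*2}$.

**Lemma 3.** $E(\mathbb Q)\cong\mathbb Z$.

*Proof.*

**Step 1: there is no torsion.** The purpose is to make $E(\mathbb Q)$ free. $E$ has good reduction at $5$ and $7$. Mod $5$ cubing is a bijection, so $x^3-2$ takes each value once, and for each $y$ there is one $x$; hence $\#E(\mathbb F_5)=5+1=6$. Mod $7$ the squares are $0,1,2,4$. For $x=0$, $x^3-2=5$ is a nonsquare; for the three $x$ with $x^3=1$, $x^3-2=6$ is a nonsquare; for the three $x$ with $x^3=-1$, $x^3-2=4$ has two square roots. Hence $\#E(\mathbb F_7)=6+1=7$.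

Let $Q$ be a torsion point of order $7^km'$ with $7\nmid m'$. Then $m'Q$ has order $7^k$, prime to $5$, so its reduction mod $5$ has order $7^k$ in a group of order $6$; thus $k=0$. Now $Q$ has order $m'$ prime to $7$, so its reduction mod $7$ has order $m'$ in a group of order $7$; thus $m'=1$.

**Step 2: $K$ has class number $1$.** This will turn squares of ideals into squares of elements, up to units. The discriminant of $\mathbb Z[\theta]$ is $-108=-2^23^3$, so only $2$ and $3$ could divide the index $[\mathcal O_K:\mathbb Z[\theta]]$. If the minimal polynomial of an algebraic integer is Eisenstein at $p$, then $p$ does not divide the index of the ring it generates. Now $X^3-2$ is Eisenstein at $2$, and the minimal polynomial of $\theta-2$ is $(X+2)^3-2=X^3+6X^2+12X+6$, Eisenstein at $3$; also $\mathbb Z[\theta-2]=\mathbb Z[\theta]$. So $\mathcal O_K=\mathbb Z[\theta]$. The Minkowski bound is $\frac6{27}\cdot\frac4\pi\sqrt{108}<3$, so every ideal class contains an ideal of norm $1$ or $2$. Since $(2)=(\theta)^3$ and $\theta$ has norm $2$, the only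 ideal of norm $2$ is $(\theta)$, which is principal.

**Step 3: the image of the descent map has order at most $2$.** For $Q\neq O$ the image of $Q$ is the class of $\frac a{d^2}-\theta$, that is, of $a-\theta d^2$. We have
$$(a-\theta d^2)(a^2+a\theta d^2+\theta^2d^4)=a^3-2d^6=b^2 .$$
We claim that the two factors are coprime. Let a prime ideal $\mathfrak p$ above $p$ contain both. Then $b^2\in\mathfrak p$, so $p\mid b$, hence $p\ne2,3$ (Lemma 2) and $p\nmid d$. Modulo $\mathfrak p$ we have $a\equiv\theta d^2$, so the second factor is $\equiv3\theta^2d^4$, and $3\theta^2d^4\in\mathfrak p$. Its norm $27\cdot4\cdot d^{12}$ must then be divisible by $p$, a contradiction.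

So $(a-\theta d^2)$ is the square of an ideal, and by Step 2 $a-\theta d^2=\eta\beta^2$ with $\beta\in\mathcal O_K$ and $\eta$ a unit. Taking norms, $b^2=N(\eta)N(\beta)^2$ with $b\neq0$, so $N(\eta)>0$ and $N(\eta)=1$. The field $K$ has one real embedding and one pair of complex ones, so by Dirichlet's unit theorem $\mathcal O_K^*=\{\pm1\}\times\eta_0^{\mathbb Z}$; since $N(-1)=-1$ we may choose the sign of $\eta_0$ so that $N(\eta_0)=1$. Then $N(\eta)=1$ forces $\eta\in\eta_0^{\mathbb Z}$. So the image lies in the group generated by the class of $\eta_0$, which has order at most $2$.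

**Step 4: conclusion.** By Mordell's theorem and Step 1, $E(\mathbb Q)\cong\mathbb Z^r$. By Step 3, $2^r=\#E(\mathbb Q)/2E(\mathbb Q)\le2$. Since $P\ne O$, $r=1$. $\square$

From now on $G$ is a fixed generator of $E(\mathbb Q)$.

## 6. The primes that enter along $G,2G,4G,\dots$

Now we define the blocks $T_j$ and show that they are finite, disjoint and nonempty, as Lemma 1 requires. For a prime $p$ put
$$E_1^{(p)}=\{O\}\cup\{Q\in E(\mathbb Q):v_p(x(Q))<0\}=\{O\}\cup\{Q:p\mid d(Q)\}.$$
For a minimal model this is the kernel of reduction mod $p$, and it is a subgroup at every prime, good or bad [AEC, VII.2]. So $E_1^{(p)}=m\mathbb ZG$ for some integer $m$. For $j\ge1$ define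
$$T_j=\{p\in\mathbb P:E_1^{(p)}=2^j\mathbb ZG\}.$$
By this definition,
$$p\in T_j,\ l\neq0:\qquad p\mid d(lG)\iff2^j\mid l. \tag{4}$$
The $T_j$ are pairwise disjoint. They are finite, because $p\in T_j$ implies $p\mid d(2^jG)$. Also, a subgroup $m\mathbb ZG$ contains $2^jG$ but not $2^{j-1}G$ exactly when $m=\pm2^j$. So
$$T_j=\{p:\ p\mid d(2^jG),\ p\nmid d(2^{j-1}G)\}. \tag{5}$$
That is, $T_j$ consists of the primes that enter the denominator at the $j$-th doubling.

**Example C (the first two blocks).** In fact $G=\pm P$. This is not needed for the proof, but it makes $T_1$ and $T_2$ explicit. Write $P=cG$. A prime dividing $d(G)$ would have $G$, hence $P$, in $E_1^{(p)}$ and would divide $d(P)=1$; so $d(G)=1$ and $G=(x,y)$ is an integral point, with $x,y$ odd by Lemma 2(i). In the unique factorization domain $\mathbb Z[\sqrt{-2}]$ we have $(y+\sqrt{-2})(y-\sqrt{-2})=x^3$. A common prime factor divides $2\sqrt{-2}=-(\sqrt{-2})^3$, so it is $\sqrt{-2}$ up to a unit, and its norm $2$ divides $y^2+2=x^3$, which is odd; so there is none. The units $\pm1$ are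 cubes, hence $y+\sqrt{-2}=(u+v\sqrt{-2})^3$ with $u,v\in\mathbb Z$. Comparing coefficients of $\sqrt{-2}$ gives $1=v(3u^2-2v^2)$. If $v=1$ then $u=\pm1$; if $v=-1$ then $3u^2=1$, impossible. So $y=u^3-6uv^2=\mp5$ and $x=3$, that is, $G=\pm P$. Now (3) and (5) give $T_1=\{2,5\}$ and $T_2=\{383\}$.

**Lemma 4.**

(i) $v_2(x(lG))=-2v_2(l)$ for all $l\ne0$. In particular $E_1^{(2)}=2\mathbb ZG$, so $2\in T_1$.

(ii) If $p$ is odd and $p\mid d(Q)$, then $v_p(d(2^kQ))=v_p(d(Q))$ for all $k\ge0$.

(iii) $T_j\ne\emptyset$ for all $j\ge1$.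

*Proof.* (i) By Lemma 2, $a$ is odd, so $v_2(x(Q))=-2v_2(d(Q))$ for every $Q\neq O$; and $b$ is odd, so $v_2(d(2Q))=v_2(d(Q))+1$. Hence $2G\in E_1^{(2)}$. Since $d(P)=1$, $P\notin E_1^{(2)}$, so $E_1^{(2)}$ is not all of $\mathbb ZG$ and must be $2\mathbb ZG$. Therefore $v_2(d(lG))=0$ for odd $l$, and by induction on $v_2(l)$, $v_2(d(lG))=v_2(l)$ for all $l\ne0$.

(ii) We have $d(2Q)=2|b|d$, and $p$ divides neither $2$ nor $b$, because $\gcd(b,d)=1$. So $v_p(d(2Q))=v_p(d(Q))$; in particular $p\mid d(2Q)$, and we can iterate.

(iii) We look for a prime in $b(2^{j-1}G)$, and we use the prime $7$ to be sure that there is one. The point $P$ does not reduce to the identity mod $7$. As $P$ is a multiple of $G$, neither does $G$. So $G$ reduces to a nonzero element of the group $E(\mathbb F_7)$ of order $7$, and multiplying by $2^i$ keeps it nonzero. Hence $7\nmid d(2^iG)$ for all $i\ge0$. Let $Q=2^{j-1}G$. By Lemma 2(iv), $|b(Q)|\ge2$. Take a prime $p\mid b(Q)$. Then $p\nmid d(Q)$, and $p\mid 2|b(Q)|d(Q)=d(2Q)=d(2^jG)$. By (5), $p\in T_j$. $\square$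

## 7. From a clopen set to the condition $x_1\in R_W+R_Wx_2^2$

We now know where the blocks are. How should a polynomial force them to be inverted?

**First attempt: ask for an $R_W$-point deep in the $2$-tower.** Ask for an affine point $(x,y)\in E(\mathbb Q)$ with $x,y\in R_W$ and $v_2(x)\le-2N$, supposing for the moment that the second condition can be expressed. By Lemma 4(i) such a point is $lG$ with $2^N\mid l$, and $x,y\in R_W$ says that all primes dividing $d(lG)$ lie in $W$. There are at least $N$ of them, one in each of $T_1,\dots,T_N$, so the solvability set has measure at most $2^{-N}$. The trouble is density. Let $p\mid d(2^NG)$. Then $2^NG\in E_1^{(p)}$, which is a subgroup, so $lG\in E_1^{(p)}$ for every multiple $l$ of $2^N$. Thus each admissible point needs *all* the primes of $d(2^NG)$, and the point $2^NG$ itself needs no others. The solvability set is exactly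
$$\{W:\ \text{every prime dividing } d(2^NG)\text{ lies in }W\},$$
which is clopen: its boundary is empty. Growth is there, but escape is not: old primes never leave the denominators.

**Cancelling the old primes.** So we compare two points. Take $(x_1,y_1)=2^{2n}G$ and $(x_2,y_2)=2^nG$, do *not* ask for the coordinates to be in $R_W$ (we use homogeneous coordinates with a common denominator $Z$), and ask only that
$$x_1=\alpha+\gamma x_2^2\quad\text{for some }\alpha,\gamma\in R_W. \tag{6}$$
A prime $p\notin W$ in the denominator of $x_1$ is now harmless if it is already in the denominator of $x_2$. Only the primes that entered after the $n$-th doubling have to be inverted; among these are $T_{n+1},\dots,T_{2n}$, and their union is $F_n$.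

**Why $2n$ against $n$.** Comparing $2^{n+1}G$ with $2^nG$ would give the blocks $T_{n+1}$ alone. These escape, but all we have shown is $|T_{n+1}|\ge1$, and the sum of the $2^{-|T_{n+1}|}$ is then out of control: if infinitely many $T_j$ had at most $C$ elements, the events $T_j\subseteq W$ for these $j$ would be independent, each of probability at least $2^{-C}$, and almost every $W$ would satisfy one of them. Taking $n$ consecutive blocks gives $|F_n|\ge n$ for free.

**Why the square.** For an old odd prime $p$, Lemma 4(ii) gives $v_p(x_1)=v_p(x_2)$, and $x_2$ in place of $x_2^2$ would be enough. The prime $2$ behaves differently: $v_2(x_1)=-4n$ and $v_2(x_2)=-2n$. With $x_2$ in (6) and $2\notin W$ the right side would have $2$-adic valuation at least $-2n$, so every solution would force $2\in W$ and density would be lost. With $x_2^2$ the two sides balance exactly.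

**By hand, $n=1$.** Here $x_1=x(4P)=\frac{2340922881}{2^4\cdot5^2\cdot383^2}$ and $x_2^2=\frac{129^2}{10^4}$. Then $10^4x_1=\frac{25\cdot2340922881}{383^2}\in\mathbb Z[\frac1{383}]$. Choose integers $u,v$ with $10^4u+129^2v=1$. Multiplying $u+vx_2^2=10^{-4}$ by $10^4x_1$ gives $x_1=\alpha+\gamma x_2^2$ with $\alpha=10^4x_1u$ and $\gamma=10^4x_1v$ in $\mathbb Z[\frac1{383}]$. So (6) holds as soon as $383\in W$, and indeed $F_1=T_2=\{383\}$.

What remains is to force the pair $(lG,mG)$ to be of the right kind: $v_2(m)\ge N$ and $v_2(l)\ge2v_2(m)$. By Lemma 4(i) these are the conditions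
$$v_2(x_2)\le-2N,\qquad v_2(x_1)\le2v_2(x_2). \tag{7}$$

## 8. Reading off $2$-adic valuations with $7r^2+2s^2$

The two inequalities (7) must be expressed in a way that does not depend on $W$. A divisibility such as $Z=4^NX_2t$ with $t\in R_W$ does not do this: it says nothing at $2$ when $2\in W$, and it imposes conditions at all the other primes outside $W$. The following lemma tests the prime $2$ only, and in the negative direction it holds over all of $\mathbb Q$.

For instance, with $(r,s)=(1,2)$ we get $7+8=15$, not a sum of three squares, and $v_2(1)<v_2(2)$. With $(r,s)=(1,1)$ we get $9=3^2+0^2+0^2$, and with $(r,s)=(2,1)$ we get $30=5^2+2^2+1^2$.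

**Lemma 5.** Let $r,s\in\mathbb Q$ with $s\ne0$.

(i) If $7r^2+2s^2$ is a sum of three squares in $\mathbb Q$, then $v_2(r)\ge v_2(s)$.

(ii) If $r,s\in\mathbb Z$ and $v_2(r)\ge v_2(s)$, then $7r^2+2s^2$ is a sum of three squares in $\mathbb Z$.

*Proof.* (i) Suppose $v_2(r)<v_2(s)$; then $r\ne0$. Write $7r^2+2s^2=r^2w$ with $w=7+2(s/r)^2$. Since $v_2(s/r)\ge1$, $w$ lies in the local ring $\mathbb Z_{(2)}$ (rationals with odd denominator) and $w\equiv7\pmod8$. If $7r^2+2s^2$ is a sum of three rational squares, dividing by $r^2$ gives $w=u_1^2+u_2^2+u_3^2$ with $u_i\in\mathbb Q$. Let $k\ge0$ be least with all $2^ku_i\in\mathbb Z_{(2)}$. If $k\ge1$, the three squares $(2^ku_i)^2$ sum to $4^kw\equiv0\pmod4$. Squares in $\mathbb Z_{(2)}$ are $0$ or $1$ mod $4$, so all $2^ku_i$ are even and all $2^{k-1}u_i\in\mathbb Z_{(2)}$, contradicting minimality. If $k=0$, three elements of $\{0,1,4\}$, the squares mod $8$, would have to sum to $7$ mod $8$. An odd sum needs one or three $1$'s: three $1$'s give $3$, and one $1$ with two elements of $\{0,4\}$ gives $1$ or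 $5$ mod $8$. So this is impossible as well.

(ii) Write $s=2^ks'$ with $s'$ odd and $r=2^kr'$ with $r'\in\mathbb Z$. Put $t=7r'^2+2s'^2$. If $r'$ is odd, $t\equiv7+2\equiv1\pmod8$. If $r'$ is even, $7r'^2\equiv0$ or $4$, so $t\equiv2$ or $6\pmod8$. In all cases $4\nmid t$ and $t\not\equiv7\pmod8$, so $7r^2+2s^2=4^kt$ is a positive integer that is not of the form $4^i(8m+7)$. By the Legendre–Gauss three-square theorem it is a sum of three integer squares. $\square$

## 9. Proof of Theorem 1

Let us read the six polynomials once more. $e_0=0$ makes $Z\ne0$; $e_1=e_2=0$ say that $x_i=X_i/Z$, $y_i=Y_i/Z$ are points of $E$; $e_3=0$ and $e_4=0$ encode the two inequalities in (7); $e_5=0$ is (6) multiplied by $Z^2$. Since the numbers are rational, $f_N=\sum e_i^2$ vanishes at a point of $R_W^{17}$ if and only if all the $e_i$ do.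

The sets $T_j$ of Section 6 are pairwise disjoint, finite, and nonempty by Lemma 4(iii). We prove (1) for them.

**Step 1: a zero in $R_W$ forces $F_n\subseteq W$ for some $n\ge N$.** The aim is the inclusion "$\subseteq$" of (1). Suppose all $e_i$ vanish at a point with coordinates in $R_W$. By $e_0$, $Z^2\ge1$, so $Z\ne0$. Put $x_i=X_i/Z$, $y_i=Y_i/Z$. Dividing $e_1=e_2=0$ by $Z^3$ shows that $(x_1,y_1)$ and $(x_2,y_2)$ are points of $E(\mathbb Q)\setminus\{O\}$, so they are $lG$ and $mG$ with $l,m\ne0$. Also $x_i\neq0$, since $y^2=-2$ is impossible in $\mathbb Q$; so $X_1,X_2\ne0$.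

*Reading $e_3$.* Lemma 5(i) with $(r,s)=(Z,4^NX_2)$ gives $v_2(Z)\ge2N+v_2(X_2)$, that is, $v_2(x_2)\le-2N$.

*Reading $e_4$.* Lemma 5(i) with $(r,s)=(X_2^2,X_1Z)$ gives $2v_2(X_2)\ge v_2(X_1)+v_2(Z)$. Subtracting $2v_2(Z)$, we get $v_2(x_1)\le2v_2(x_2)$.

By Lemma 4(i), with $n:=v_2(m)$, these say $n\ge N$ and $v_2(l)\ge2n$.

*Reading $e_5$.* Dividing by $Z^2$ gives $x_1=\alpha+\gamma x_2^2$ with $\alpha,\gamma\in R_W$.

Now let $p\in T_j$ with $n<j\le2n$. Then $2^j\mid l$ and $2^j\nmid m$, so by (4) $p\mid d(lG)$ and $p\nmid d(mG)$; that is, $v_p(x_1)<0$ and $v_p(x_2)\ge0$. If $p\notin W$, then $v_p(\alpha),v_p(\gamma)\ge0$, and $v_p(x_1)=v_p(\alpha+\gamma x_2^2)\ge0$, a contradiction. So $p\in W$. Hence $F_n\subseteq W$ with $n\ge N$.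

**Step 2: if $F_n\subseteq W$ with $n\ge N$, only old primes outside $W$ divide the denominator of $x(2^{2n}G)$.** This prepares the inclusion "$\supseteq$". Let $(x_1,y_1)=2^{2n}G$ and $(x_2,y_2)=2^nG$. We claim
$$v_p(x_1)\ge\min(0,2v_p(x_2))\qquad\text{for all }p\notin W. \tag{8}$$
This is trivial if $v_p(x_1)\ge0$. Otherwise $p\mid d(2^{2n}G)$, so the subgroup $E_1^{(p)}$ contains $2^{2n}G$ and has the form $2^j\mathbb ZG$ with $0\le j\le2n$. If $j>n$, then $p\in T_j\subseteq F_n\subseteq W$, which is excluded. So $j\le n$, and $2^nG\in E_1^{(p)}$, that is, $p\mid d(2^nG)$.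

If $p$ is odd, Lemma 4(ii) applied to $Q=2^nG$ gives $v_p(d(2^{2n}G))=v_p(d(2^nG))$, so $v_p(x_1)=v_p(x_2)<0$ and therefore $v_p(x_1)\ge2v_p(x_2)$. If $p=2$, Lemma 4(i) gives $v_2(x_1)=-4n=2v_2(x_2)$. This proves (8).

**Step 3: finding $\alpha$ and $\gamma$.** We pass from the local inequalities (8) to elements of $R_W$. Write $x_2=a/d^2$ with $a=a(2^nG)$ and $d=d(2^nG)$. For every $p$ we have $\min(0,2v_p(x_2))=-4v_p(d)$: if $p\mid d$ then $v_p(x_2)=-2v_p(d)$, and if $p\nmid d$ both sides are $0$. So (8) says that $v_p(d^4x_1)\ge0$ for all $p\notin W$, that is, $d^4x_1\in R_W$. Since $\gcd(a,d)=1$, there are integers $u,v$ with $ud^4+va^2=1$. Dividing by $d^4$ gives $u+vx_2^2=d^{-4}$. Multiply by $d^4x_1$: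
$$x_1=\alpha+\gamma x_2^2,\qquad\alpha=u\,d^4x_1\in R_W,\quad\gamma=v\,d^4x_1\in R_W .$$

**Step 4: the remaining variables.** We complete this to a zero of $f_N$. Choose an integer $Z\ne0$ such that $X_i=Zx_i$ and $Y_i=Zy_i$ are integers for $i=1,2$.

* $e_1=e_2=e_5=0$ hold by construction.
* $Z^2-1\ge0$ is a sum of four integer squares by Lagrange's theorem, so $e_0=0$ is solvable in integers $s_i$.
* As in Step 1, $X_1,X_2\ne0$. By Lemma 4(i), $v_2(x_2)=-2n\le-2N$, that is, $v_2(Z)\ge v_2(4^NX_2)$, so Lemma 5(ii) with $(r,s)=(Z,4^NX_2)$ gives integers $u_1,u_2,u_3$ with $e_3=0$.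
* Also $v_2(x_1)=-4n=2v_2(x_2)$; adding $2v_2(Z)$ to both sides, $v_2(X_1Z)=v_2(X_2^2)$. So Lemma 5(ii) with $(r,s)=(X_2^2,X_1Z)$ gives integers $v_1,v_2,v_3$ with $e_4=0$.

All coordinates lie in $R_W$; only $\alpha$ and $\gamma$ may fail to be integers. So $W\in\mathcal S_{f_N}$, and (1) is proved.

**Step 5: density and measure.** By (1), $\mathcal S_{f_N}$ is the set $U_N$ of Lemma 1. So $\mathcal S_{f_N}$ is dense, $\mathcal B_{f_N}=2^{\mathbb P}\setminus\mathcal S_{f_N}$, and $\mu(\mathcal S_{f_N})\le2^{1-N}$. Hence $\mu(\mathcal B_{f_N})\ge1-2^{1-N}$, and $\mu(\mathcal B_{f_2})\ge\frac12$. $\blacksquare$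

The set $\mathcal B_{f_2}$ is closed and nowhere dense, as the complement of a dense open set, and still has measure at least $\frac12$. For $N=1$ the bound is empty, and some loss is real there: with $T_2=\{383\}$ from Example C, $\mathcal S_{f_1}$ contains every $W$ with $383\in W$, so $\mu(\mathcal B_{f_1})\le\frac12$.

## 10. Which measures occur: proof of Theorem 2

**Part (a), Step 1: measure $1$ never occurs.** If $\mathcal S_f=\emptyset$ then $\mathcal B_f=\emptyset$. Otherwise, by (2), $\mathcal S_f$ contains $\{W:F\subseteq W\}$ for some finite $F$. This set has measure $2^{-|F|}>0$ and is disjoint from $\mathcal B_f$, because $\mathcal S_f$ is open. So $\mu(\mathcal B_f)<1$.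

**Part (a), Step 2: a polynomial for a clopen set of prescribed dyadic measure.** We will cut $\mathcal B_{f_N}$ down to size with such a set. Let $m\ge0$ and $0\le k\le2^m$. List all subsets of the set of the first $m$ primes in order of decreasing size, and let $U$ consist of the first $k$ of them. Then $U$ is an up-set: a proper superset of a member of $U$ is larger, hence listed earlier, hence in $U$. Put
$$g_U=\prod_{A\in U}\ \sum_{p\in A}(pX_p-1)^2,$$
where an empty sum is $0$ and $g_U=1$ if $U=\emptyset$. This $g_U$ has a zero in $R_W$ if and only if some $A\in U$ satisfies $A\subseteq W$: a zero of the product is a zero of one factor, which says $X_p=1/p\in R_W$ for all $p\in A$; conversely, if $A\subseteq W$, put $X_p=1/p$ for $p\in A$ and $X_p=0$ for the other variables. Since $U$ is an up-set, some $A\in U$ lies in $W$ if and only if the intersection of $W$ with the first $m$ primes belongs to $U$. Let $C$ be the set of these $W$. It depends on $m$ primes only, so it is clopen, and $\mu(C)=k/2^m$.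

**Part (a), Step 3: the values $\mu(\mathcal B_f)$ are dense in $[0,1]$.** Let $c\in[0,1]$ and $\varepsilon>0$. Choose $m,k$ with $|k/2^m-c|<\varepsilon/2$ and $N$ with $2^{1-N}<\varepsilon/2$. Let $h=f_N^2+g_U^2$, with disjoint sets of variables for $f_N$ and $g_U$. Then $\mathcal S_h=\mathcal S_{f_N}\cap C$. Its closure is $C$: it is contained in $C$ because $C$ is closed, and every point of $C$ has arbitrarily small neighborhoods inside the open set $C$, each of which meets the dense set $\mathcal S_{f_N}$. Since $\mathcal S_h$ is open,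
$$\mathcal B_h=C\setminus\mathcal S_h=C\setminus\mathcal S_{f_N},\qquad\mu(C)-2^{1-N}\le\mu(\mathcal B_h)\le\mu(C),$$
by Theorem 1. Hence $|\mu(\mathcal B_h)-c|<\varepsilon$. So the values are dense, their supremum is $1$, and by Step 1 it is not attained.

**Part (b): other product measures.** By (1), $\mathcal S_{f_N}$ is the set $U_N$ of Lemma 1, so Lemma 1(ii) gives $\nu(\mathcal S_{f_N})\le\frac{\rho^N}{1-\rho}$. By Theorem 1, $\mathcal B_{f_N}$ is the complement of $\mathcal S_{f_N}$. So $\nu(\mathcal B_{f_N})\ge1-\frac{\rho^N}{1-\rho}$, which is positive for large $N$ because $\rho<1$.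

**Part (c): almost every $W$ is eventually in the boundary.** We have $\sum_{n\ge1}\mu(\{W:F_n\subseteq W\})\le\sum_{n\ge1}2^{-n}<\infty$. By the Borel–Cantelli lemma, almost every $W$ contains only finitely many of the $F_n$. For such a $W$ choose $N_0$ so that $F_n\not\subseteq W$ for all $n\ge N_0$. By (1), $W\notin\mathcal S_{f_N}$ for all $N\ge N_0$, and then $W\in\mathcal B_{f_N}$ by Theorem 1. $\blacksquare$
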